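\title{Approximation by exponentials of polynomials and Andersson's conjecture on the universality of the zeta function}

\begin{abstract}
Let $K$ be a compact subset of the plane with connected complement, and let $f$ be continuous on $K$ and holomorphic in its interior. We prove that if $f$ is zero-free or identically zero on each component of the interior, then $f$ is a uniform limit on $K$ of functions $e^{P}$ with $P$ a polynomial. Together with Voronin's universality theorem, this proves Andersson's conjecture: for such $K$ in the strip $1/2<\operatorname{Re}z<1$, every $f$ without zeros in the interior of $K$ is approximated by vertical shifts of the Riemann zeta function, and the approximating shifts have positive lower density. We also determine exactly which $f$ are approximable, and show that the hypothesis on the complement of $K$ cannot be dropped.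
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\zeta$ be the Riemann zeta function and let $S=\{z\in\mathbb C: 1/2<\operatorname{Re}z<1\}$. For a compact set $K\subset\mathbb C$ with interior $K^o$, let $A(K)$ be the set of functions that are continuous on $K$ and holomorphic on $K^o$. The lower density of a measurable set $E\subset(0,\infty)$ is
\[
\underline d(E)=\liminf_{T\to+\infty}\frac{\operatorname{meas}(E\cap(0,T])}{T},
\]
where $\operatorname{meas}$ is Lebesgue measure. The upper density is the same expression with $\limsup$, and $E$ has density $0$ if its upper density is $0$. For compact $K\subset S$, $f\in A(K)$ and $\epsilon>0$ put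
\[
E_\epsilon=\Big\{t>0:\ \max_{z\in K}|\zeta(z+it)-f(z)|<\epsilon\Big\}.
\]
This is the open set of heights $t$ at which $\zeta$, seen through the window $K+it$, looks like $f$ up to an error $\epsilon$. To say that $\underline d(E_\epsilon)>0$ is to say that these heights fill a fixed proportion of every long interval $(0,T]$. Our starting point is Voronin's universality theorem, in the form given by Reich, Gonek and Bagchi.

\begin{theorem}[Voronin; Reich, Gonek, Bagchi]\label{thm:voronin}
Let $K\subset S$ be compact with $\mathbb C\setminus K$ connected, let $f\in A(K)$ be zero-free on all of $K$, and let $\epsilon>0$. Then $\underline d(E_\epsilon)>0$.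
\end{theorem}

How much of the hypothesis on zeros is needed? An isolated zero of $f$ in $K^o$ is a true obstruction. By Rouch\'e's theorem every good shift $\zeta(z+it)$ would have a zero nearby, so that $\zeta$ would have at least $cT$ zeros up to height $T$ to the right of a line $\operatorname{Re}z=\sigma_0>1/2$; zero-density estimates forbid this (Section~\ref{sec:converse}). A zero on the boundary of $K$ carries no such obstruction. If $K$ is a closed disc with center $z_0$ and $f$ has no zero in $K^o$, then the functions $f(z_0+r(z-z_0))$, $r<1$, have no zero on $K$ and tend to $f$ uniformly as $r\to1$, so Theorem~\ref{thm:voronin} extends to $f$. One is led to guess that only zeros in the interior matter, whatever the shape of $K$. This is Andersson's conjecture, posed in \cite{slides}: \emph{if $K\subset S$ is compact and $\mathbb C\setminus K$ is connected, then $\underline d(E_\epsilon)>0$ for every $f\in A(K)$ that is zero-free on $K^o$ and every $\epsilon>0$.} We prove it.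

\begin{theorem}\label{thm:andersson}
Let $K\subset S$ be compact with $\mathbb C\setminus K$ connected, let $f\in A(K)$ be zero-free on $K^o$, and let $\epsilon>0$. Then $\underline d(E_\epsilon)>0$.
\end{theorem}

The zeta function enters only through Theorem~\ref{thm:voronin}; the substance is a theorem on approximation in the plane. Say that $f\in A(K)$ has \emph{property $(Z)$} if on each connected component of $K^o$ it is either zero-free or identically $0$. By Hurwitz's theorem every uniform limit on $K$ of zero-free functions in $A(K)$ has property $(Z)$. The converse holds in a strong form.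

\begin{theorem}\label{thm:approx}
Let $K\subset\mathbb C$ be compact with $\mathbb C\setminus K$ connected, and let $f\in A(K)$ have property $(Z)$; in particular, $f$ may be any function in $A(K)$ that is zero-free on $K^o$. Then for every $\epsilon>0$ there is a polynomial $P$ with $\max_K|f-e^{P}|<\epsilon$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:andersson} from Theorem~\ref{thm:approx}]
Take $P$ with $\max_K|f-e^P|<\epsilon/2$. The function $e^P\in A(K)$ is zero-free on all of $K$, so by Theorem~\ref{thm:voronin} the set $\{t>0:\max_K|\zeta(z+it)-e^{P(z)}|<\epsilon/2\}$ has positive lower density. This set is contained in $E_\epsilon$.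
\end{proof}

Property $(Z)$ is exactly the right condition, and the hypothesis on $\mathbb C\setminus K$ is needed.

\begin{theorem}\label{thm:char}
\begin{enumerate}
\item[(a)] Let $K\subset S$ be compact with $\mathbb C\setminus K$ connected, and let $f\in A(K)$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\underline d(E_\epsilon)>0$ for all $\epsilon>0$;
\item[(ii)] $E_\epsilon$ has positive upper density for all $\epsilon>0$;
\item[(iii)] $f$ has property $(Z)$;
\item[(iv)] $f$ is a uniform limit on $K$ of functions $e^P$ with $P$ a polynomial.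
\end{enumerate}
If these conditions fail, then $E_\epsilon$ has density $0$ for all small $\epsilon$.
\item[(b)] If $K\subset S$ is compact and $\mathbb C\setminus K$ is not connected, there are a zero-free $f\in A(K)$ and $\epsilon>0$ with $E_\epsilon=\emptyset$.
\end{enumerate}
\end{theorem}

Sections~\ref{sec:first}--\ref{sec:end} prove Theorem~\ref{thm:approx}, and Section~\ref{sec:converse} proves Theorem~\ref{thm:char}.

\section{First cases and the shape of the proof}\label{sec:first}

\emph{Mergelyan's theorem} states that if $F\subset\mathbb C$ is compact and $\mathbb C\setminus F$ is connected, then every $g\in A(F)$ is a uniform limit on $F$ of polynomials. It supplies logarithms.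

\begin{lemma}\label{lem:log}
Let $F$ be compact with $\mathbb C\setminus F$ connected, and let $g\in A(F)$ be zero-free on $F$. Then $g=e^{L}$ for some $L\in A(F)$.
\end{lemma}

\begin{proof}
Let $\delta=\min_F|g|>0$ and take a polynomial $p$ with $|p-g|<\delta/2$ on $F$. Then $|p|>\delta/2$ and $|g/p-1|<1$ on $F$, so the principal logarithm of $g/p$ is continuous on $F$. It remains to find a continuous logarithm of each factor $z-a$ of $p$, where $a\notin F$. If $|a'-a|<\operatorname{dist}(a,F)$, then $(z-a')/(z-a)=1+(a-a')/(z-a)$ has a principal logarithm on $F$. Hence the set of $a\in\mathbb C\setminus F$ for which $z-a$ has a continuous logarithm on $F$ is open, and so is its complement in $\mathbb C\setminus F$. The set contains all large $a$, because $z-a=-a(1-z/a)$, and $\mathbb C\setminus F$ is connected; so it is all of $\mathbb C\setminus F$. Finally, a continuous logarithm of $g$ is holomorphic where $g$ is.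
\end{proof}

If $g=e^L$ with $L\in A(K)$ and polynomials $P_n$ tend to $L$ uniformly, then $e^{P_n}\to g$. So Theorem~\ref{thm:approx} says that $f$ is a uniform limit of zero-free members of $A(K)$. The disc was treated in the introduction. Here are two more cases.

\begin{example}[empty interior]\label{ex:empty}
If $K^o=\emptyset$, approximate $f$ by a nonzero polynomial $p$ and replace each zero of $p$ that lies in $K$ by a nearby point of $\mathbb C\setminus K$, which is dense. When $K^o\neq\emptyset$ this breaks down: $p$ may have zeros in $K^o$, at points where $|f|$ is small, and a small change of $p$ does not move them out of $K$.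
\end{example}

\begin{example}[two tangent discs]\label{ex:discs}
Let $K=K_+\cup K_-$ with $K_\pm=\{|z\mp1|\le1\}$, and let $f\in A(K)$ be zero-free on $K^o$ with $f(0)=0$. Dilating each disc toward its center gives zero-free $f_\pm\in A(K_\pm)$ with $|f_\pm-f|<\epsilon$ on $K_\pm$. These need not agree at $0$. Say $|f_-(0)|\le|f_+(0)|$, and write $f_-(0)/f_+(0)=e^{\gamma}$ with $\gamma=-a+i\theta$, $a\ge0$, $|\theta|\le\pi$. We have no control on $a$. Put $g(z)=\delta/(\delta+z)$ with $\delta>0$. On $K_+$ we have $\operatorname{Re}z\ge0$, so $\operatorname{Re}g>0$, $|g|\le1$, $|g|\le\delta/|z|$, and $g(0)=1$. The function $F$ equal to $f_+e^{\gamma g}$ on $K_+$ and to $f_-$ on $K_-$ lies in $A(K)$ and is zero-free. Choose $\rho>0$ with $|f|<\epsilon$ on $K\cap\{|z|\le\rho\}$. On $K_+\cap\{|z|\ge\rho\}$ we have $|\gamma g|\le|\gamma|\delta/\rho$, so $|F-f|<2\epsilon$ there if $\delta$ is small. On $K_+\cap\{|z|\le\rho\}$ we have $\operatorname{Re}(\gamma g)=-a\operatorname{Re}g-\theta\operatorname{Im}g\le\pi$, so $|F-f|\le2\epsilon e^{\pi}+\epsilon$.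
\end{example}

In this example the logarithm of $f_+$ was changed by an amount of uncontrolled size, at no cost, because the change took place where $f$ is small and had real part bounded above. This is the principle behind the whole proof. Fix a small level $\lambda$, let $F_\lambda=\{z\in K:|f(z)|\ge\lambda\}$, and let $L$ be a continuous logarithm of $f$ on $F_\lambda$. For $e^P$ to be within a multiple of $\lambda$ of $f$ it is enough that
\begin{equation}\label{eq:target}
P\approx L\ \text{ where } |f|\ge7\lambda,\qquad \operatorname{Re}P\le\log\lambda+O(1)\ \text{ where } |f|\le7\lambda .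
\end{equation}
The first condition is two-sided; the second is one-sided and leaves $\operatorname{Im}P$ free. The proof has three parts.

\emph{Reduction to one component at a time.} Once $L$ is fixed, \eqref{eq:target} is a convex condition on $P$. A duality argument (Section~\ref{sec:gluing}) shows that a polynomial solution exists as soon as each component $U$ of $K^o$ carries a bounded holomorphic solution $h_U$, with no continuity at $\partial U$ and no compatibility between components.

\emph{Integers.} On a component $U$ where $f$ is zero-free there is a holomorphic logarithm $\mathcal L_U$ of $f$. It is the obvious candidate for $h_U$, but it may be unbounded, and on the different components $W$ of $\{|f|>\lambda\}$ in $U$ it differs from $L$ by different constants $2\pi in_W$. We may alter $L$ by locally constant multiples of $2\pi i$. A topological lemma (Section~\ref{sec:forest}) shows that any \emph{finite} set of mismatches can be removed in this way.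

\emph{Thin necks.} There may be infinitely many mismatches, with no bound on the $n_W$. All but finitely many of the sets $W$ are reached, from the region where $f$ is small, through a neck of tiny area. Across such a neck a holomorphic function can be changed by a very large amount while its real part stays bounded above (Section~\ref{sec:devices}). Sections~\ref{sec:parameters} and~\ref{sec:end} combine the two mechanisms.

\section{Conventions and standard facts}\label{sec:tools}

From here to the end of Section~\ref{sec:end}, $K$ is a nonempty compact set, $\Omega=\mathbb C\setminus K$ is connected, and $X=\partial K=\partial\Omega$. Besides Mergelyan's theorem we use two approximation theorems for a compact set $F$ with connected complement. \emph{Runge's theorem}: a function holomorphic on a neighborhood of $F$ is a uniform limit on $F$ of polynomials. The \emph{Walsh--Lebesgue theorem}: every real continuous function on $\partial F$ is a uniform limit on $\partial F$ of real parts of polynomials.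

One remark will be used repeatedly. If $F\subset K$ is closed and $O$ is a bounded component of $\mathbb C\setminus F$, then $\emptyset\ne\partial O\subset F$ and
\begin{equation}\label{eq:hole}
O\subset K^o ,
\end{equation}
because the connected unbounded set $\Omega$ is disjoint from $F$ and so lies in the unbounded component of $\mathbb C\setminus F$.

\subsection*{Components of the interior}
Let $U$ be a component of $K^o$. By \eqref{eq:hole} the inside of a Jordan curve in $U$ lies in $K^o$, hence in $U$; so $U$ is simply connected. Also $\partial U\subset X$, since a point of $\partial U$ in $K^o$ would lie in a component of $K^o$ that meets $U$. Fix a Riemann map $\varphi_U:\mathbb D\to U$, where $\mathbb D$ is the unit disc.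

\subsection*{Bounded holomorphic functions}
Let $m$ be normalized Lebesgue measure on $\mathbb T=\partial\mathbb D$, and let $H^\infty(U)$ be the space of bounded holomorphic functions on $U$. By \emph{Fatou's theorem} every $b\in H^\infty(\mathbb D)$ has radial limits $b^*(\xi)$ for $m$-almost every $\xi\in\mathbb T$, and $b(w)=\int b^*\,\mathcal P_w\,dm$, where $\mathcal P_w$ is the Poisson kernel at $w$. The Poisson kernels span a dense subspace of $L^1(m)$, since a function in $L^\infty(m)$ is determined by its Poisson integral. Consequently,
\begin{equation}\label{eq:weak}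
\sup_n\|b_n\|_\infty<\infty,\quad b_n\to b\text{ pointwise on }\mathbb D\quad\Longrightarrow\quad \int b_n^*\,k\,dm\to\int b^*\,k\,dm\ \text{ for all }k\in L^1(m).
\end{equation}
The radial limits $\varphi_U^*$ lie in $\partial U$, because $\varphi_U(w)$ leaves every compact subset of $U$ as $|w|\to1$. Let $\omega_U$ be the image of $m$ under $\varphi_U^*$, that is, $\int g\,d\omega_U=\int g\circ\varphi_U^*\,dm$. It is a probability measure on $\partial U\subset X$, and $\int p\,d\omega_U=p(\varphi_U(0))$ for polynomials $p$, because $(p\circ\varphi_U)^*=p\circ\varphi_U^*$.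

\subsection*{The Cauchy transform}
Write $\bar\partial=\frac12(\partial_x+i\partial_y)$ and let $dA$ be area measure. For a bounded measurable $g$ of bounded support put
\[
\mathcal C[g](z)=\frac1\pi\iint\frac{g(w)}{z-w}\,dA(w).
\]
This function is continuous and $\bar\partial\,\mathcal C[g]=g$ in the sense of distributions. A continuous function whose distributional $\bar\partial$ vanishes on an open set is holomorphic there. Hence, if $G$ is smooth on a bounded open set $O$ and $\bar\partial G$ is bounded on $O$, then $G-\mathcal C[1_O\bar\partial G]$ is holomorphic on $O$. The size of the correction is governed by area: if $|g|\le s$ and $g=0$ off a set $Z$ of area $a$, then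
\begin{equation}\label{eq:cauchy}
|\mathcal C[g]|\le2s\sqrt a\quad\text{on }\mathbb C,
\end{equation}
since $\iint_Z|z-w|^{-1}dA(w)$ is at most its value $2\sqrt{\pi a}$ for the disc of area $a$ centered at $z$.

For a complex measure $\mu$ on $X$, Fubini's theorem gives $\int|w-z|^{-1}d|\mu|(w)<\infty$ for almost every $z$; for such $z$ put $\hat\mu(z)=\int(w-z)^{-1}d\mu(w)$. If $\hat\mu=0$ almost everywhere then $\mu=0$: for smooth $g$ of compact support we have $g=\mathcal C[\bar\partial g]$, so $\int g\,d\mu=\frac1\pi\iint\bar\partial g\;\hat\mu\,dA=0$.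

\section{Orthogonal measures and gluing}\label{sec:gluing}

If no polynomial satisfies \eqref{eq:target} on $X$, the Hahn--Banach theorem produces a measure $\mu$ on $X$ that is orthogonal to all polynomials and has a sign against all continuous solutions of \eqref{eq:target}. To reach a contradiction we want to integrate the functions $h_U$ against $\mu$, although they are not continuous up to the boundary and are unrelated for different $U$. This is possible because $\mu$ splits into pieces, one for each $U$, and the piece that belongs to $U$ annihilates the boundary values of $H^\infty(U)$.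

Let $\mathcal A$ be the uniform closure of the polynomials in $C(X)$. It is a closed algebra, so $e^g\in\mathcal A$ for $g\in\mathcal A$, and $\operatorname{Re}\mathcal A$ is dense in $C_{\mathbb R}(X)$ by the Walsh--Lebesgue theorem. Write $\mu\perp\mathcal A$ if $\int g\,d\mu=0$ for all $g\in\mathcal A$, equivalently for all polynomials. A probability measure $\rho$ on $X$ \emph{represents} $z\in K$ if $\int p\,d\rho=p(z)$ for all polynomials $p$. Then $g\mapsto\int g\,d\rho$ is multiplicative and continuous on $\mathcal A$, so $\int e^g\,d\rho=\exp\int g\,d\rho$.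

\begin{lemma}[abstract F. and M. Riesz theorem]\label{lem:riesz}
Let $\rho$ represent a point of $K$, let $\mu\perp\mathcal A$, and let $\mu=\mu_a+\mu_s$ be the Lebesgue decomposition of $\mu$ with respect to $\rho$. Then $\mu_a\perp\mathcal A$ and $\mu_s\perp\mathcal A$.
\end{lemma}

\begin{proof}
We construct $f_n\in\mathcal A$, bounded by $1$, that tend to $1$ where $\mu_a$ lives and to $0$ where $\mu_s$ lives. By inner regularity there are compact sets $E_1\subset E_2\subset\cdots$ with $\rho(E_n)=0$ such that $|\mu_s|$ is carried by $\bigcup E_n$. By outer regularity and Urysohn's lemma there is $u_n\in C(X)$ with $u_n\ge0$, $u_n=n+1$ on $E_n$, and $\int u_n\,d\rho<\frac1n$. Choose $g_n\in\mathcal A$ with $|\operatorname{Re}g_n-u_n-\frac1n|<\frac1n$, and subtract an imaginary constant so that $\int g_n\,d\rho$ is real. Then $u_n<\operatorname{Re}g_n<u_n+\frac2n$, so $0<\int g_n\,d\rho<\frac3n$. Let $f_n=e^{-g_n}$. Then $|f_n|\le1$, $|f_n|\le e^{-n}$ on $E_n$, and $\int f_n\,d\rho=\exp(-\int g_n\,d\rho)\to1$. Hence $\int|1-f_n|^2d\rho\le2-2\operatorname{Re}\int f_n\,d\rho\to0$, and a subsequence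 tends to $1$ $\rho$-a.e., hence $|\mu_a|$-a.e., and to $0$ on $\bigcup E_n$. For $g\in\mathcal A$, dominated convergence along it gives $0=\int gf_n\,d\mu\to\int g\,d\mu_a$.
\end{proof}

Next we approximate a component $U$ from outside. The convergence of the Riemann maps is an instance of Carath\'eodory's kernel theorem; for a decreasing sequence of domains the argument is short, and we include it.

\begin{lemma}\label{lem:kernel}
Let $U$ be a component of $K^o$ and $K_0$ the component of $K$ that contains $U$. Then $\mathbb C\setminus K_0$ is connected, and there are domains $D_n\supset K_0$ and conformal maps $\varphi_n:\mathbb D\to D_n$ such that $\varphi_n\to\varphi_U$ locally uniformly on $\mathbb D$ and $\varphi_n^{-1}\to\varphi_U^{-1}$ locally uniformly on $U$.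
\end{lemma}

\begin{proof}
If $O$ were a bounded component of $\mathbb C\setminus K_0$, then by \eqref{eq:hole} $\overline O$ would be a connected subset of $K$ that meets $K_0$, so $O\subset K_0$, which is absurd. Thus $\hat{\mathbb C}\setminus K_0$ is a domain on the sphere whose complement is connected and not a point, and there is a conformal map $\Phi:\hat{\mathbb C}\setminus K_0\to\hat{\mathbb C}\setminus\overline{\mathbb D}$ with $\Phi(\infty)=\infty$. Let $D_n=K_0\cup\{|\Phi|<1+\frac1n\}$. The complement of the Jordan curve $\{|\Phi|=1+\frac1n\}$ is the disjoint union of the open sets $D_n$ and $\{|\Phi|>1+\frac1n\}$, so $D_n$ is the inside of the curve. The $D_n$ are bounded simply connected domains, they decrease, and $\bigcap\overline{D_n}=K_0$.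

Let $z_0=\varphi_U(0)$ and let $\varphi_n:\mathbb D\to D_n$ be conformal with $\varphi_n(0)=z_0$ and $\varphi_n'(0)/\varphi_U'(0)>0$. By Montel's theorem every subsequence has a further subsequence along which $\varphi_n\to\varphi$ on $\mathbb D$ and $\varphi_n^{-1}\to h$ on $U$, locally uniformly. Since $|h|\le1$ and $h(z_0)=0$, we have $|h|<1$, and $z=\varphi_n(\varphi_n^{-1}(z))$ gives $z=\varphi(h(z))$ on $U$. So $\varphi$ is not constant, it is injective by Hurwitz's theorem, and $\varphi(\mathbb D)\supset U$. On the other hand $\varphi(\mathbb D)$ is an open connected subset of $\bigcap\overline{D_n}\subset K$ that contains $z_0$, so $\varphi(\mathbb D)\subset U$. Thus $\varphi$ is a Riemann map of $U$ with $\varphi(0)=z_0$ and $\varphi'(0)/\varphi_U'(0)>0$, whence $\varphi=\varphi_U$ and $h=\varphi_U^{-1}$.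
\end{proof}

\begin{lemma}\label{lem:singular}
\begin{enumerate}
\item[(a)] If $b\in H^\infty(U)$, there are polynomials $p_n$, uniformly bounded on $\overline U$, with $p_n\to b$ pointwise on $U$.
\item[(b)] If $U\ne U'$ are components of $K^o$, then $\omega_U$ and $\omega_{U'}$ are mutually singular.
\end{enumerate}
\end{lemma}

\begin{proof}
Use the notation of Lemma~\ref{lem:kernel} for $U$.

(a) For $r<1$ the functions $(b\circ\varphi_U)(r\varphi_n^{-1})$ are holomorphic on $D_n\supset K_0$, bounded by $\|b\|_\infty$, and converge locally uniformly on $U$ to $(b\circ\varphi_U)(r\varphi_U^{-1})$ as $n\to\infty$. The latter tend to $b$ locally uniformly as $r\to1$. Exhaust $U$ by compact sets, take a diagonal sequence, and approximate its $i$th member within $1/i$ on $K_0\supset\overline U$ by Runge's theorem.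

(b) If $U'\not\subset K_0$, the two measures live on different components of $K$. Let $U'\subset K_0$ and $z'=\varphi_{U'}(0)$. If $\varphi_n^{-1}(z')\to w\in\mathbb D$ along a subsequence, then $z'=\varphi_n(\varphi_n^{-1}(z'))\to\varphi_U(w)\in U$, which is false. So we may pass to a subsequence with $\varphi_n^{-1}(z')\to\xi_0\in\mathbb T$. By Runge's theorem choose polynomials $p_n$ with $|p_n-\varphi_n^{-1}|<\frac1n$ on $K_0$. Then $|p_n|\le1+\frac1n$ on $K_0$, and $p_n(\varphi_U(w))\to w$ boundedly on $\mathbb D$. By \eqref{eq:weak} with $k(\xi)=\bar\xi$,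
\[
\int|p_n\circ\varphi_U^*-\xi|^2\,dm(\xi)\le\Big(1+\frac1n\Big)^2+1-2\operatorname{Re}\int(p_n\circ\varphi_U^*)\,\bar\xi\,dm(\xi)\to0 ,
\]
and since $\omega_{U'}$ represents $z'$,
\[
\int|p_n-\xi_0|^2\,d\omega_{U'}\le\Big(1+\frac1n\Big)^2+1-2\operatorname{Re}\big(\bar\xi_0\,p_n(z')\big)\to0 .
\]
Pass to a subsequence along which $p_n(\varphi_U^*(\xi))\to\xi$ for $m$-a.e.\ $\xi$ and $p_n\to\xi_0$ $\omega_{U'}$-a.e., and let $B=\{x\in X:p_n(x)\to\xi_0\}$. Then $\omega_{U'}(B)=1$ and $\omega_U(B)=m(\{\xi_0\})=0$.
\end{proof}

Let $U_1,U_2,\dots$ be the components of $K^o$ (a finite, possibly empty, or countable list), and write $\varphi_j^*=\varphi_{U_j}^*$, $\omega_j=\omega_{U_j}$.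

\begin{proposition}\label{prop:decomp}
Let $\mu\perp\mathcal A$. There are disjoint Borel sets $B_j\subset X$ such that the measures $\mu_j=1_{B_j}\mu$ satisfy $\mu=\sum_j\mu_j$ (convergence in norm), $\mu_j\perp\mathcal A$ and $\mu_j\ll\omega_j$. If $\mu_j=k_j\omega_j$ and $b\in H^\infty(U_j)$, then
\begin{equation}\label{eq:annihilate}
\int_{\mathbb T}(b\circ\varphi_{U_j})^*\,(k_j\circ\varphi_j^*)\,dm=0 .
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:singular}(b) there are Borel sets $S_{ij}$, $i\ne j$, with $\omega_i(S_{ij})=1$ and $\omega_j(S_{ij})=0$. The sets $A_j=\bigcap_{i\ne j}(S_{ji}\setminus S_{ij})$ are disjoint and $\omega_j(A_j)=1$. Let $\mu_j$ be the absolutely continuous part of $\mu$ with respect to $\omega_j$, let $N_j$ be an $\omega_j$-null set that carries $\mu-\mu_j$, and put $B_j=A_j\setminus N_j$. Then $1_{B_j}\mu=1_{B_j}\mu_j=\mu_j$, and $\mu_j\perp\mathcal A$ by Lemma~\ref{lem:riesz}. The remainder $\mu'=\mu-\sum_j\mu_j=1_{X\setminus\bigcup B_j}\,\mu$ is orthogonal to $\mathcal A$, and we must show that it vanishes.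

First, every $z\in K$ has a representing measure $\rho_z$ to which $\mu'$ is singular. For $z\in X$ take $\rho_z=\delta_z$: the absolutely continuous part $\mu'(\{z\})\delta_z$ is orthogonal to $1$ by Lemma~\ref{lem:riesz}, so $\mu'(\{z\})=0$. For $z=\varphi_{U_j}(w)\in U_j$ let $\rho_z$ be the image of $\mathcal P_w\,m$ under $\varphi_j^*$. It represents $z$ and has the same null sets as $\omega_j$, since $\mathcal P_w$ is bounded above and below; and $\mu'$ is a restriction of $\mu-\mu_j$, so it is singular to $\omega_j$.

Now let $z$ satisfy $\int|w-z|^{-1}d|\mu'|<\infty$. If $z\in\Omega$, then $(w-z)^{-1}$ is a uniform limit of polynomials on $K$ by Runge's theorem, so $\hat{\mu'}(z)=0$. Suppose $z\in K$ and $a=\hat{\mu'}(z)\ne0$. The finite measure $d\tilde\mu(w)=d\mu'(w)/(a(w-z))$ has $\int d\tilde\mu=1$, and for polynomials $p$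
\[
\int p\,d\tilde\mu=\frac1a\int\frac{p(w)-p(z)}{w-z}\,d\mu'(w)+p(z)=p(z).
\]
So $\tilde\mu-\rho_z\perp\mathcal A$, and its singular part with respect to $\rho_z$ is $\tilde\mu$. Lemma~\ref{lem:riesz} gives $\int d\tilde\mu=0$, a contradiction. Hence $\hat{\mu'}=0$ almost everywhere and $\mu'=0$.

For \eqref{eq:annihilate} take $p_n$ as in Lemma~\ref{lem:singular}(a). Then $0=\int p_n\,d\mu_j=\int(p_n\circ\varphi_j^*)(k_j\circ\varphi_j^*)\,dm$, and \eqref{eq:weak} applies to $b_n=p_n\circ\varphi_{U_j}$ and $k=k_j\circ\varphi_j^*\in L^1(m)$.
\end{proof}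

\begin{proposition}[gluing]\label{prop:gluing}
Let $f\in A(K)$ with $|f|<1$, let $0<\lambda<1/100$, and let $L\in C(F_\lambda)$ satisfy $e^L=f$, where $F_\lambda=\{z\in K:|f(z)|\ge\lambda\}$ may be empty. Suppose that for every component $U$ of $K^o$ there is $h_U\in H^\infty(U)$ with
\begin{enumerate}
\item[(P1)] $|h_U-L|\le\lambda$ on $U\cap\{|f|\ge6\lambda\}$;
\item[(P2)] $\operatorname{Re}h_U\le\log8\lambda+2$ on $U\cap\{|f|<6\lambda\}$.
\end{enumerate}
Then there is a polynomial $P$ with $|e^P-f|\le170\lambda$ on $K$.
\end{proposition}

\begin{proof}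
Put $X_+=\{x\in X:|f|\ge7\lambda\}$, $X_-=\{x\in X:|f|\le7\lambda\}$, $c=\log8\lambda+3$, and
\[
\mathcal G=\{g\in C(X):\ |g-L|<2\lambda\text{ on }X_+,\ \ \operatorname{Re}g<c\text{ on }X_-\}.
\]
This is an open convex subset of $C(X)$. A polynomial $P\in\mathcal G$ solves the problem: on $X_+$ we have $|e^P-f|=|f||e^{P-L}-1|\le e^{2\lambda}-1\le4\lambda$; on $X_-$ we have $|e^P-f|\le8e^3\lambda+7\lambda<170\lambda$; and the maximum principle applies to $e^P-f\in A(K)$.

\emph{Some members of $\mathcal G$.} Let $\theta_n=\min\{1,\max\{0,1-n(7\lambda-|f|)/\lambda\}\}$, a continuous function on $X$ that equals $1$ on $X_+$ and $0$ where $|f|\le7\lambda-\lambda/n$. For $u\in C(X)$ with $|u|\le1$ put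
\[
g[n,u]=\theta_n\big(L+\tfrac32\lambda u\big)+(1-\theta_n)\big(c-\tfrac12\big),
\]
the first term being $0$ where $\theta_n=0$. Since $\theta_n=0$ where $|f|\le6\lambda$, this is continuous on $X$. It lies in $\mathcal G$: on $X_+$ it differs from $L$ by at most $\frac32\lambda$, and at a point of $X_-$ its real part is $c-\frac12$ or a convex combination of $c-\frac12$ and a number at most $\log7\lambda+\frac32\lambda<c$.

\emph{The separating measure.} Suppose $\mathcal G$ contains no polynomial. A nonempty open convex set and a disjoint subspace are separated by a continuous real-linear functional that vanishes on the subspace and is negative on the set. Such a functional has the form $g\mapsto\operatorname{Re}\int g\,d\mu$, and $\mu\perp\mathcal A$ because the polynomials form a complex subspace. So there is $\mu\ne0$, $\mu\perp\mathcal A$, with $\operatorname{Re}\int g\,d\mu<0$ for all $g\in\mathcal G$. If $g\in\mathcal G$ and $v\in C(X)$ has compact support in $X\setminus X_+$ and $\operatorname{Re}v\le0$, then $g+tv\in\mathcal G$ for all $t>0$, so $\operatorname{Re}\int v\,d\mu\le0$. Taking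 $v=\pm iy$ with $y$ real, and $v=-y$ with $y\ge0$, we see that $\mu$ is a positive measure on $X\setminus X_+$.

Write $d\mu=u\,d|\mu|$ with $|u|=1$, and choose $u_n\in C(X)$ with $|u_n|\le1$ and $u_n\to\bar u$ $|\mu|$-a.e.\ (Lusin's theorem). The functions $g[n,u_n]$ are uniformly bounded and tend $|\mu|$-a.e.\ to
\[
g_*=L+\tfrac32\lambda\bar u\ \text{ on }X_+,\qquad g_*=c-\tfrac12\ \text{ on }X\setminus X_+ .
\]
Hence $\operatorname{Re}\int g_*\,d\mu\le0$.

\emph{The contradiction.} Decompose $\mu$ as in Proposition~\ref{prop:decomp} and let $T_j=(h_{U_j}\circ\varphi_{U_j})^*$. Take $\xi\in\mathbb T$ where the radial limits $T_j(\xi)$ and $x=\varphi_j^*(\xi)$ exist; along the image of the radius, $f\to f(x)$. If $x\in X_+$, then $|f|>6\lambda$ near the end of the radius, so (P1) and the continuity of $L$ give $|T_j(\xi)-L(x)|\le\lambda$. If $x\notin X_+$, then $|f|<7\lambda$ near the end of the radius, and at each such point $\operatorname{Re}h_{U_j}\le\log8\lambda+2$, by (P2) if $|f|<6\lambda$ and by (P1) with $\operatorname{Re}L=\log|f|$ otherwise; so $\operatorname{Re}T_j(\xi)\le c-1$. From $\mu_j=1_{B_j}\mu=k_j\omega_j$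 we get $|k_j|\omega_j=1_{B_j}|\mu|$ and $k_j=u|k_j|$; thus $\bar uk_j=|k_j|$ $\omega_j$-a.e., and $k_j\ge0$ $\omega_j$-a.e.\ on $X\setminus X_+$. By \eqref{eq:annihilate},
\[
\operatorname{Re}\int g_*\,d\mu_j=\operatorname{Re}\int(g_*\circ\varphi_j^*-T_j)(k_j\circ\varphi_j^*)\,dm\ \ge\ \big(\tfrac32\lambda-\lambda\big)|\mu_j|(X_+)+\tfrac12|\mu_j|(X\setminus X_+)\ \ge\ \tfrac\lambda2\|\mu_j\| .
\]
Summing over $j$ gives $\operatorname{Re}\int g_*\,d\mu\ge\frac\lambda2\|\mu\|>0$, a contradiction.
\end{proof}

The bounds for the $h_U$ need not be uniform in $U$, but each $h_U$ must be bounded, since \eqref{eq:annihilate} rests on approximation by uniformly bounded polynomials.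

\section{Low and high regions}\label{sec:regions}

Let $f\in A(K)$ have property $(Z)$. Multiplying $f$ by a positive constant only adds a constant to $P$, so we assume $|f|<1$. Let $K^*$ be the union of the components of $K^o$ on which $f$ is zero-free. For each component $U\subset K^*$, which is simply connected, fix a holomorphic $\mathcal L_U$ with $e^{\mathcal L_U}=f$ on $U$.

\subsection*{The level $\lambda$}
For $v,v'$ in the same component $U\subset K^*$ let
\[
t^*(v,v')=\sup\{t>0:\ v,v'\text{ lie in the same component of }\{z\in U:|f|>t\}\}.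
\]
It is positive, since $|f|$ has a positive minimum on a path from $v$ to $v'$. Fix a countable dense set $\mathcal D\subset K^*$, and fix $\lambda\in(0,1/100)$ different from the countably many numbers $t^*(v,v')$, $v,v'\in\mathcal D$. Such $\lambda$ can be arbitrarily small, so Theorem~\ref{thm:approx} follows once we verify the hypotheses of Proposition~\ref{prop:gluing} for this $\lambda$. Example~\ref{ex:comb} shows why some levels are excluded.

\subsection*{A first logarithm}
The set $\mathbb C\setminus F_\lambda$ is connected. Indeed, a bounded component $O$ would lie in a component $U$ of $K^o$ by \eqref{eq:hole}, with $|f|<\lambda$ on $O$ and $|f|\ge\lambda$ on $\partial O$. If $f\equiv0$ on $U$ this contradicts continuity. If $f$ is zero-free on $U$, then $1/f\in A(\overline O)$ violates the maximum principle. This is the first use of $(Z)$: a small neighborhood of an isolated zero would be a hole in $F_\lambda$ around which $f$ has no logarithm. By Lemma~\ref{lem:log} there is $L_0\in A(F_\lambda)$ with $e^{L_0}=f$. Put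
\[
M_0=\max_{F_\lambda}|L_0|\quad(M_0=0\text{ if }F_\lambda=\emptyset),\qquad M=M_0+|\log\lambda|+10 .
\]

\subsection*{Regions and pairs}
A \emph{low region} $V$ is a component of $\{z\in K^*:|f|<7\lambda\}$ and a \emph{high region} $W$ is a component of $\{z\in K^*:|f|>\lambda\}$. Both are domains, each contained in one $U$. A high region is a connected subset of $F_\lambda$; let $C(W)$ be the component of $F_\lambda$ that contains it. A \emph{pair} $(V,W)$ consists of a low and a high region with $V\cap W\ne\emptyset$. There are countably many pairs. The \emph{neck} of a pair and its area are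
\[
Z(V,W)=\{z\in V\cap W:2\lambda\le|f|\le6\lambda\},\qquad a(V,W)=\operatorname{area}Z(V,W).
\]
The necks are disjoint, so $\sum a(V,W)\le a_K:=\operatorname{area}K$. On a high region $W\subset U$ the continuous function $(\mathcal L_U-L_0)/2\pi i$ is integer-valued, so
\begin{equation}\label{eq:nW}
\mathcal L_U=L_0+i\alpha_W\ \text{ on }W,\qquad\alpha_W=2\pi n_W,\quad n_W\in\mathbb Z .
\end{equation}

\begin{example}[a comb]\label{ex:comb}
Let $K$ be the union of the square $[0,1]\times[0,1]$, the teeth $[\frac34 2^{-i},2^{-i}]\times[1,3]$, $i\ge0$, and the segment $\{0\}\times[1,3]$ (Figure~\ref{fig:comb}). Its complement and its interior are connected. Let $f(z)=e^{-2iz-7}$, so that $|f|=e^{2y-7}$, and let $\lambda=e^{2s-7}$ with $1\le s\le1.1$. There is one low region, $K^o\cap\{y<s+\frac12\log7\}$. The high regions are the parts of the open teeth above height $s$. The necks are rectangles of fixed height $\frac12\log3$ and width $2^{-i-2}$. For $s>1$ different high regions lie in different components of $F_\lambda=K\cap\{y\ge s\}$. For $s=1$ the set $F_\lambda$ is connected; this level $\lambda=e^{-5}$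 equals $t^*(v,v')$ for $v,v'$ in two different open teeth, so it is excluded.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=7.5,yscale=1.2]
\fill[gray!15] (0,0) rectangle (1,1);
\foreach \x in {1,0.5,0.25,0.125,0.0625,0.03125}{
\fill[gray!15] ({0.75*\x},1) rectangle (\x,3);
\fill[gray!70] ({0.75*\x},1.45) rectangle (\x,2.0);
\draw ({0.5*\x},1)--({0.75*\x},1)--({0.75*\x},3)--(\x,3)--(\x,1);}
\draw (0,3)--(0,0)--(1,0)--(1,1);
\draw[dashed] (-0.03,1.1)--(1.04,1.1) node[right]{$|f|=\lambda$};
\draw[dashed] (-0.03,2.07)--(1.04,2.07) node[right]{$|f|=7\lambda$};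
\end{tikzpicture}
\caption{A comb $K$ with infinitely many teeth and a function $f$ whose modulus increases with the height. The part of $K^o$ below the upper dashed line is a single low region; the part of each tooth above the lower dashed line is a high region. The dark rectangles are the necks, where $2\lambda\le|f|\le6\lambda$: all have the same height, and their areas are summable.}
\label{fig:comb}
\end{figure}

\subsection*{Cut-off functions}
We need cut-offs adapted to the levels of $|f|$ with one bound on the derivative for all necks. The function $|f|$ itself will not do, as its gradient may be unbounded near $\partial K$. Extend $|f|$ to a continuous function of compact support and mollify, to get a smooth $\eta$ on $\mathbb C$ with $|\eta-|f||<\lambda/8$ on $K$. Compose $\eta$ with smooth functions $\mathbb R\to[0,1]$ that rise from $0$ to $1$ on $[\frac{17}8\lambda,\frac{23}8\lambda]$ and on $[\frac{41}8\lambda,\frac{47}8\lambda]$. This gives smooth $q^-,q^+:\mathbb C\to[0,1]$ such that on $K$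
\[
q^-=0\text{ if }|f|\le2\lambda,\quad q^-=1\text{ if }|f|\ge3\lambda;\qquad q^+=0\text{ if }|f|\le5\lambda,\quad q^+=1\text{ if }|f|\ge6\lambda .
\]
Let $A_0\ge1$ bound $|\bar\partial q^-|$ and $|\bar\partial q^+|$ on $K$.

\subsection*{Patching}
We build $h_U$ by using $L$ where $f$ is large and a function $g_V$ on each low region, joined by $q^+$ and corrected by a Cauchy transform. By \eqref{eq:cauchy}, a family of necks costs the size of $L-g_V$ on them times the square root of their total area.

\begin{lemma}[patching]\label{lem:patch}
Let $\nu:F_\lambda\to\mathbb Z$ be continuous and $L=L_0+2\pi i\nu$. Suppose that every low region $V$ carries a holomorphic function $g_V$, with $\sup_V\sup|g_V|<\infty$ and $\operatorname{Re}g_V\le\log8\lambda+1$. Suppose that the pairs are divided into finitely many classes, and that there are numbers $b_i,a_i$ such that $|L-g_V|\le b_i$ on $Z(V,W)\cap\{|f|\ge5\lambda\}$ for each pair in the $i$th class, the necks of the $i$th class have total area at most $a_i$, and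
\begin{equation}\label{eq:budget}
2A_0\sum_ib_i\sqrt{a_i}\le\lambda .
\end{equation}
Then there is a polynomial $P$ with $|e^P-f|\le170\lambda$ on $K$.
\end{lemma}

\begin{proof}
We verify (P1) and (P2). If $f\equiv0$ on $U$, take $h_U=\log\lambda$. If $U\subset K^*$, define
\[
G=q^+L+(1-q^+)g_V\ \text{ on each }V\subset U,\qquad G=L\ \text{ on }U\cap\{|f|\ge7\lambda\},
\]
with $q^+L=0$ where $q^+=0$. The function $L$ is holomorphic on $U\cap\{|f|>\lambda\}$ and $q^+=0$ where $|f|\le5\lambda$, so $G$ is smooth on each $V$; and $G=L$ on $U\cap\{|f|\ge6\lambda\}$. The low regions and the open set $U\cap\{|f|>6\lambda\}$ cover $U$, so $G$ is smooth on $U$. It is bounded. Moreover $\bar\partial G=(L-g_V)\bar\partial q^+$ on $V\cap\{5\lambda\le|f|\le6\lambda\}$ and $\bar\partial G=0$ where $|f|<5\lambda$ or $|f|>6\lambda$. Every point of $U$ with $5\lambda\le|f|\le6\lambda$ lies in exactly one neck. Put $h_U=G-\mathcal C[1_U\bar\partial G]\in H^\infty(U)$. Splitting $1_U\bar\partial G$ according to the classes and applying \eqref{eq:cauchy} to each part, we get $|h_U-G|\le\lambda$ from \eqref{eq:budget}.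 This is (P1). On $U\cap\{|f|<6\lambda\}$ we have $\operatorname{Re}G=q^+\log|f|+(1-q^+)\operatorname{Re}g_V\le\log8\lambda+1$, which gives (P2).
\end{proof}

It remains to find $\nu$ and the $g_V$. Since $\nu$ is constant on each high region $W$, we write $\nu_W$ for its value there.

\section{The graph of regions is a forest}\label{sec:forest}

To make $L-g_V$ small on a neck of substantial area we want $g_V\approx\mathcal L_U+2\pi i\nu_V$ with an integer $\nu_V$, and by \eqref{eq:nW} this requires $\nu_W=\nu_V+n_W$. But $\nu$ is constant on the whole component $C(W)$, which may contain other high regions, in other components of $K^o$. Consider therefore the bipartite multigraph whose vertices are the low regions $V$ and the components $C$ of $F_\lambda$, and in which each pair $(V,W)$ is an edge from $V$ to $C(W)$. A cycle could make the equations inconsistent: a double edge $(V,W)$, $(V,W')$ with $n_W\ne n_{W'}$ already would.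

\begin{lemma}\label{lem:forest}
The multigraph is a forest: it has no cycles and no multiple edges.
\end{lemma}

The idea is that two high regions that meet the same $V$ are separated in $U$ by a level curve of $|f|$ below the level $\lambda$. Both ends of this curve run to $\partial K$ and can be joined through $\Omega$. The resulting closed curve separates the two high regions and avoids the rest of the cycle.

\begin{proof}
Suppose there is a cycle $V_1,C_1,V_2,\dots,V_r,C_r,V_1$ with distinct vertices and distinct edges, $r\ge1$; the case $r=1$ is a double edge. Let $V=V_1\subset U$. The cycle edges at $V$ are $(V,W)$ and $(V,W')$ with $W\ne W'$, $W\subset C_1$, $W'\subset C_r$. For $2\le i\le r$ the region $V_i$ meets $C_{i-1}$ and $C_i$; let $\gamma_i\subset V_i$ be a compact arc that joins them. Then $Y=C_1\cup\gamma_2\cup C_2\cup\dots\cup\gamma_r\cup C_r$ is a connected subset of $K$ that contains $W\cup W'$. Pick $v\in V\cap W\cap\mathcal D$ and $v'\in V\cap W'\cap\mathcal D$. Since $W\ne W'$ we have $t^*(v,v')\le\lambda$, and by the choice of $\lambda$ the inequality is strict. Also $f$ is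 not constant on $U$, for otherwise $W=U=W'$. So $f'$ has countably many zeros in $U$, and there is $\lambda_-$ with $t^*(v,v')<\lambda_-<\lambda$ such that $f'\ne0$ on the level set $\{z\in U:|f|=\lambda_-\}$.

\emph{Step 1: level curves.} At a point $y$ of the level set $\mathcal L_U'=f'/f\ne0$, so $\mathcal L_U$ maps a neighborhood $N_y$ of $y$ conformally onto a disc centered at $\mathcal L_U(y)$. The level set meets $N_y$ in the preimage of the vertical diameter, and the two halves $N_y^+=N_y\cap\{|f|>\lambda_-\}$ and $N_y^-=N_y\cap\{|f|<\lambda_-\}$ are connected. So the level set is a one-dimensional submanifold, closed in $U$, and each component is closed in $U$ and homeomorphic to a circle or a line. A circle is impossible: $\operatorname{Im}\mathcal L_U$ would have a maximum on it, whereas in each chart it is a coordinate along the curve. A closed embedded line $\sigma$ leaves every compact subset of $U$ at both ends. In the one-point compactification of $U$, a sphere, it closes up to a Jordan curve. Thus $U\setminus\sigma$ has exactly two components, and every point of $\sigma$ is a boundary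 point of both.

\emph{Step 2: a level curve that separates $v$ from $v'$.} Closures in this step are taken in $U$. Let $W_-$ be the component of $\{z\in U:|f|>\lambda_-\}$ that contains $v$. Since $\lambda_->t^*(v,v')$, the point $v'$ lies in another component of this open set, so $v'\notin\overline{W_-}$. Let $c_0$ be a path in $U$ from $v$ to $v'$, let $t_1$ be the last time at which $c_0(t)\in\overline{W_-}$, and let $p=c_0(t_1)$. Then $|f(p)|=\lambda_-$: otherwise $p$ would lie in the open set $W_-$ and $t_1$ would not be the last time. Let $\sigma$ be the level curve through $p$. If $y\in\sigma\cap\overline{W_-}$, then $N_y^+$ meets $W_-$, so $N_y^+\subset W_-$ and $\sigma\cap N_y\subset\overline{W_-}$. Hence $\sigma\cap\overline{W_-}$ is open and closed in $\sigma$, and $\sigma\subset\overline{W_-}$. The connected set $W_-$ lies in one component $U^+$ of $U\setminus\sigma$. The other component $U^-$ meets $N_p$ but not $N_p^+$, so $N_p^-\subset U^-$. For $t>t_1$ the point $c_0(t)$ avoids $\overline{W_-}\supset\sigma\cup N_p^+$; so it lies in $N_p^-$ just after $t_1$ and stays in $U^-$. Thus $v\in U^+$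 and $v'\in U^-$.

A path in $V$ from $v$ to $v'$ must meet $\sigma$, and $\sigma$ is a connected subset of $\{|f|<7\lambda\}$; so $\sigma\subset V$. Let $c$ be a path in $U$ from $v$ to $v'$ made of a path in $U^+$ from $v$ to $N_p^+$, the preimage under $\mathcal L_U$ of a short horizontal segment through $\mathcal L_U(p)$, and a path in $U^-$ from $N_p^-$ to $v'$. It meets $\sigma$ only at $p$, where it crosses transversally.

\emph{Step 3: closing up through $\Omega$.} Choose $r_0>0$ with $4r_0<\operatorname{dist}(c\cup\bigcup_i\gamma_i,\partial K)$ and such that $|f(w)-f(w')|<\lambda-\lambda_-$ for $w,w'\in K$, $|w-w'|\le2r_0$. The set $\{z\in U:\operatorname{dist}(z,\partial K)\ge r_0\}$ is compact because $\partial U\subset\partial K$, so there are $z_1,z_2\in\sigma$ on either side of $p$ with $\operatorname{dist}(z_i,\partial K)<r_0$. Since $\partial K=\partial\Omega$, there are $w_i\in\Omega$ with $|w_i-z_i|<2r_0$. Let $\Gamma$ be the closed curve formed by the arc of $\sigma$ from $z_1$ to $z_2$, the segment $[z_2,w_2]$, a polygonal path in $\Omega$ from $w_2$ to $w_1$, and the segment $[w_1,z_1]$.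 Here the connectedness of $\Omega$ is essential.

The curve $\Gamma$ misses $Y$. On $\sigma$ we have $|f|=\lambda_-<\lambda$, so $\sigma$ misses $F_\lambda$; and $\sigma\subset V$ misses $\gamma_i\subset V_i$. Points of $K$ on $[z_i,w_i]$ have $|f|<\lambda_-+(\lambda-\lambda_-)=\lambda$, and all points of these segments are within $3r_0$ of $\partial K$, so they lie neither on the arcs $\gamma_i$ nor on $c$. The path in $\Omega$ misses $K\supset Y\cup c$. The same remarks show that $c\cap\Gamma=\{p\}$ and that near $p$ the curve $\Gamma$ is the arc $\sigma$, traversed once. The winding number of a piecewise smooth closed curve is constant on each component of its complement and jumps by $\pm1$ across an arc that is traversed once. So the winding numbers of $\Gamma$ about $v$ and $v'$ differ. But $v$ and $v'$ lie in the connected set $Y$, which is disjoint from $\Gamma$, a contradiction.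
\end{proof}

\begin{corollary}\label{cor:integers}
Let $\mathcal P$ be a finite set of pairs, let $J(V,W)$ be integers for $(V,W)\in\mathcal P$ with $|J|\le J_{\max}$, and let $\mathcal V$ be a finite set of low regions such that $J(V,W)=0$ when $V\notin\mathcal V$. Then there are integers $\nu_V$, one for each low region, and a continuous $\nu:F_\lambda\to\mathbb Z$, such that $|\nu_V|\le2|\mathcal V|J_{\max}$, $|\nu|\le2|\mathcal V|J_{\max}$, and $\nu_W=\nu_V+J(V,W)$ for all $(V,W)\in\mathcal P$.
\end{corollary}

\begin{proof}
The edges in $\mathcal P$ and their endpoints form a finite forest. In each tree give a root the value $0$ and propagate along the unique simple paths, so that $\nu_{C(W)}=\nu_V+J(V,W)$ on every edge. Along a simple path the value changes only at edges that end at some $V\in\mathcal V$, and each $V$ lies on at most two edges of the path; this gives the bound. Put $\nu_V=0$ for the other low regions. Let $C_1,\dots,C_r$ be the components of $F_\lambda$ that occur. In a compact Hausdorff space each component is the intersection of the clopen sets that contain it, so for $i\ne j$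 there is a clopen $O_{ij}\supset C_i$ disjoint from $C_j$. The sets $O_i=\bigcap_{j\ne i}(O_{ij}\setminus O_{ji})\supset C_i$ are clopen and disjoint. Let $\nu=\nu_{C_i}$ on $O_i$ and $\nu=0$ elsewhere.
\end{proof}

The bound does not depend on the number of edges with $J=0$; this will matter. Finiteness of $\mathcal P$ cannot simply be dropped, since a continuous $\nu$ on the compact set $F_\lambda$ takes finitely many values.

\section{Two analytic devices}\label{sec:devices}

On a low region $V\subset U$ put $H=\mathcal L_U-\log8\lambda$. Since $|f|<7\lambda$ on $V$,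
\begin{equation}\label{eq:H}
\operatorname{Re}H<-c_0\ \text{ on }V,\qquad c_0=\log\tfrac87>0 .
\end{equation}
For a pair $(V,W)$, \eqref{eq:nW} gives $H-i\alpha_W=L_0-\log8\lambda$ on $V\cap W$, and $|\log8\lambda|\le|\log\lambda|$ because $\lambda<8\lambda<1$. So
\begin{equation}\label{eq:u}
|H-i\alpha_W|\le M-10\ \text{ on }V\cap W:
\end{equation}
$H$ maps $V$ into a left half-plane and $V\cap W$ into the disc of radius $M$ about $i\alpha_W$.

\subsection*{Truncation}
To make $H$ bounded we compose it with a function that preserves the left half-plane and is close to the identity on a large disc. For $R>0$ let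
\[
\tau(z)=\frac{R^2z}{z^2+R^2}=\frac{R^2}2\Big(\frac1{z-iR}+\frac1{z+iR}\Big).
\]

\begin{lemma}\label{lem:tau}
\begin{enumerate}
\item[(a)] $\operatorname{Re}\tau(z)<0$ if $\operatorname{Re}z<0$, and $|\tau(z)|\le R^2/c_0$ if $\operatorname{Re}z\le-c_0$.
\item[(b)] $|\tau(z)-z|\le2|z|^3/R^2$ if $|z|\le R/2$.
\item[(c)] Let $\alpha$ be real and $\Delta=\big||\alpha|-R\big|>0$. Then $\tau(i\alpha)=i\beta$ with $\beta$ real, $|\beta|\le R^2/\Delta$, $0<\tau'(i\alpha)\le R^2/\Delta^2$, and $|\tau(i\alpha+u)-i\beta-\tau'(i\alpha)u|\le8R^2|u|^2/\Delta^3$ for $|u|\le\Delta/2$.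
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\operatorname{Re}(z\mp iR)^{-1}=\operatorname{Re}z/|z\mp iR|^2$ and $|z\mp iR|\ge|\operatorname{Re}z|$. (b) $\tau(z)-z=-z^3/(z^2+R^2)$ and $|z^2+R^2|\ge\frac34R^2$. (c) We have $|R^2-\alpha^2|=\Delta(R+|\alpha|)$, and
\[
\beta=\frac{R^2\alpha}{R^2-\alpha^2},\qquad\tau'(i\alpha)=\frac{R^2(R^2+\alpha^2)}{(R^2-\alpha^2)^2},\qquad\tau''(z)=R^2\big[(z-iR)^{-3}+(z+iR)^{-3}\big].
\]
The first two bounds follow from $|\alpha|\le R+|\alpha|$ and $R^2+\alpha^2\le(R+|\alpha|)^2$. For $|z-i\alpha|\le\Delta/2$ both $|z\mp iR|$ are at least $\Delta/2$, so $|\tau''|\le16R^2/\Delta^3$, and Taylor's formula gives the last bound.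
\end{proof}

\begin{example}[finitely many pairs]\label{ex:finite}
Suppose there are only finitely many pairs. Apply Corollary~\ref{cor:integers} to all of them with $J(V,W)=n_W$. Put $g_V=\log8\lambda+2\pi i\nu_V+\tau(H)$ if $V$ belongs to a pair and $g_V=\log\lambda$ otherwise. By \eqref{eq:H} and Lemma~\ref{lem:tau}(a) these functions are uniformly bounded with real part below $\log8\lambda$. On $V\cap W$ we have $L=L_0+2\pi i(\nu_V+n_W)=\log8\lambda+2\pi i\nu_V+H$, so $L-g_V=H-\tau(H)$. By \eqref{eq:u}, $|H|\le M_1:=\max(M+|\alpha_W|)$, so $|L-g_V|\le2M_1^3/R^2$ when $R\ge2M_1$. Lemma~\ref{lem:patch} applies with a single class if $R$ is large.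
\end{example}

For this example a truncation without poles on the imaginary axis would serve as well. In general we need $\tau(i\alpha)$ to be purely imaginary also when $|\alpha|$ is comparable to $R$ or larger, so that it can be absorbed, up to a bounded error, into a multiple of $2\pi i$. Singularities on the axis are then unavoidable: a function that is holomorphic near the closed left half-plane, bounded on it and imaginary on the axis extends by reflection to a bounded entire function, hence is constant. The margin $c_0$ in \eqref{eq:H} keeps $H$ away from the poles.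

\subsection*{Switching across a thin neck}
For all but finitely many pairs we cannot prescribe $\nu_W$, so $g_V$ has to be corrected on $V\cap W$ by adding a holomorphic function $Y$, which may be huge, without disturbing it on the rest of $V$ and without raising its real part in between. The model is a long thin rectangle, like the necks of the comb.

\begin{example}[the rectangle]\label{ex:rect}
Let $0<\kappa\le1$ and $Q>0$. On the rectangle $0\le x\le1$, $|y|\le\kappa$ we want a holomorphic function that is close to $0$ on the side $x=0$, close to $iQ$ on the side $x=1$, and has real part at most about $1$. How large may $Q$ be? The function $iQz$ has errors $Q\kappa$ on the two sides, which allows $Q$ up to about $\kappa^{-1}$. To reduce these errors use $iQ\chi(z)$ with $\chi'(z)=30z^2(1-z)^2$, $\chi(0)=0$, $\chi(1)=1$. But at $z=\frac12+iy$ with $y<0$ the real part is $30Q\int_0^{|y|}(\frac14+t^2)^2dt\ge\frac{15}8Q|y|$, no better than before. In the middle, however, only an upper bound is wanted, so we may subtract a penalty $Q\psi(z)$ with $\psi(z)=60z^2(1-z)^2$. Put $r=x(1-x)$. From $z(1-z)=r+y^2+iy(1-2x)$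 we get $|z(1-z)|\le r+2\kappa$ and $\operatorname{Re}\psi\ge60(r^2-\kappa^2)$. Integrating $\chi'$ along the vertical segment from $x$ to $z$,
\[
|\chi(z)-\chi(x)|\le30\kappa(r+2\kappa)^2\le60\kappa r^2+240\kappa^3 .
\]
As $\chi(x)$ is real, $\operatorname{Re}(i\chi-\psi)\le60\kappa r^2+240\kappa^3-60r^2+60\kappa^2\le300\kappa^2$ on the rectangle. On the two sides $r=0$, so $|\chi(z)-\chi(x)|+|\psi(z)|\le120\kappa^3+240\kappa^2\le360\kappa^2$. Thus $Q(i\chi-\psi)$ has all errors at most $360Q\kappa^2$, which allows $Q$ up to about $\kappa^{-2}$. Higher powers of $z(1-z)$ allow higher powers of $\kappa^{-1}$.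
\end{example}

In the example, $x$ is a real cut-off and $z$ is a holomorphic function within $\kappa$ of it; nothing else was used. Let $k=26$, and put
\[
\chi(s)=c_k\int_0^st^k(1-t)^kdt,\qquad\psi(s)=5c_k\big(s(1-s)\big)^k,
\]
with $c_k>0$ chosen so that $\chi(1)=1$. Then $\chi$ maps $[0,1]$ onto $[0,1]$. Let $C_0=6c_k(4k+2)^k$.

\begin{lemma}\label{lem:chi}
Let $q\in[0,1]$, $0<\kappa\le1$, $s\in\mathbb C$ and $|s-q|\le\kappa$. Then $|\chi(s)-\chi(q)|\le\operatorname{Re}\psi(s)+C_0\kappa^{26}$. If $q\in\{0,1\}$, then $|\chi(s)-\chi(q)|+|\psi(s)|\le C_0\kappa^{26}$.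
\end{lemma}

\begin{proof}
Put $r=q(1-q)$. For $|w-q|\le\kappa$ we have $|w(1-w)-r|=|w-q|\,|1-w-q|\le\kappa(|1-2q|+\kappa)\le2\kappa$. Integrating $\chi'$ from $q$ to $s$ gives $|\chi(s)-\chi(q)|\le c_k\kappa(r+2\kappa)^k$.

Let $r\ge4k\kappa$. Then $(r+2\kappa)^k\le r^k(1+\frac1{2k})^k\le e^{1/2}r^k$. Also $s(1-s)=r(1+\theta)$ with $|\theta|\le\frac1{2k}$, so $|(1+\theta)^k-1|\le(1+|\theta|)^k-1\le e^{1/2}-1$ and $\operatorname{Re}(s(1-s))^k\ge(2-e^{1/2})r^k\ge0.35r^k$. Hence $\operatorname{Re}\psi(s)\ge1.75c_kr^k\ge e^{1/2}c_kr^k\ge|\chi(s)-\chi(q)|$.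

Let $r<4k\kappa$, which holds if $q\in\{0,1\}$. Then $|\chi(s)-\chi(q)|\le c_k((4k+2)\kappa)^k$ and $|\psi(s)|\le5c_k((4k+2)\kappa)^k$, and both claims follow.
\end{proof}

Enumerate the pairs, and give the $i$th pair the \emph{width}
\[
\kappa(V,W)=2A_0\sqrt{a(V,W)}+2^{-i}>0 .
\]
Then $\sum\kappa(V,W)^2\le8A_0^2a_K+2\sum4^{-i}<\infty$. For a pair $(V,W)$ let $q_W=q^-$ on $V\cap W$ and $q_W=0$ on $V\setminus W$. This function is smooth on $V$, because at a point of $V\cap\partial W$ we have $|f|=\lambda$, and $q^-=0$ where $|f|\le2\lambda$. Its $\bar\partial$ is bounded by $A_0$ and vanishes off $Z(V,W)$. So $s_W=q_W-\mathcal C[1_V\bar\partial q_W]$ is holomorphic on $V$, and $|s_W-q_W|\le\kappa(V,W)$ on $V$ by \eqref{eq:cauchy}.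

\begin{lemma}[switching]\label{lem:switch}
Let $(V,W)$ be a pair of width $\kappa\le1$, and let $Y$ be holomorphic on $V$ with $|Y|\le Q\le\kappa^{-24}$. Then $\Sigma=\chi(s_W)Y-Q\psi(s_W)$ is holomorphic on $V$, and
\begin{enumerate}
\item[(a)] $|\Sigma|\le C_0\kappa^2$ where $q_W=0$, in particular on $V\setminus W$ and where $|f|\le2\lambda$;
\item[(b)] $|\Sigma-Y|\le C_0\kappa^2$ on $V\cap W\cap\{|f|\ge3\lambda\}$;
\item[(c)] $\operatorname{Re}\big(\Sigma-\chi(q_W)Y\big)\le C_0\kappa^2$ on $V$;
\item[(d)] $|\Sigma|\le C_1Q$ on $V$, where $C_1=\max_{|s|\le2}(|\chi(s)|+|\psi(s)|)$.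
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\Sigma-\chi(q_W)Y=(\chi(s_W)-\chi(q_W))Y-Q\psi(s_W)$. Its real part is at most $Q(|\chi(s_W)-\chi(q_W)|-\operatorname{Re}\psi(s_W))$, and its modulus is at most $Q(|\chi(s_W)-\chi(q_W)|+|\psi(s_W)|)$. Lemma~\ref{lem:chi} and $Q\kappa^{26}\le\kappa^2$ give (c), and also (a) and (b), where $q_W=0$ and $q_W=1$. Part (d) holds because $|s_W|\le1+\kappa\le2$.
\end{proof}

So a neck of width $\kappa$ has a budget $\kappa^{-24}$, and the errors $C_0\kappa^2$ are summable over all pairs.

\section{Choice of parameters}\label{sec:parameters}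

Two circularities have to be broken, and they dictate the order of the choices.

Consider first a single low region $V$. Finitely many of its pairs, the \emph{thick} ones, are treated as in Example~\ref{ex:finite}, which forces $R$ to be large compared with their $|\alpha_W|$. For a pair so narrow that $\kappa^{-24}\ge R^3$ the budget suffices to cancel $\tau(H)$ on $V\cap W$ outright. There remain finitely many pairs of intermediate width. If we declared them thick, $R$ would have to grow, and new intermediate pairs would appear. Instead we linearize $\tau$ at $i\alpha_W$. The constant term $i\beta$ may exceed the budget, but it is imaginary and is absorbed into the integers. The linear term is cancelled by a switch, and this is within budget provided $i\alpha_W$ is not too close to the poles $\pm iR$, which holds for all pairs at once for suitable $R$.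

Second, on all but finitely many low regions we take $g_V$ constant and rely on small area. Then $L-g_V$ contains the term $2\pi i(\nu_W-\nu_V)$, whose bound depends on $R$, hence on the finite set of low regions already chosen. We remove this term on finitely many further pairs by prescribing $J=0$, which by Corollary~\ref{cor:integers} does not affect the bound.

\subsection*{Step 1: core regions}
Let $a'>0$ satisfy $2A_0M\sqrt{a'}\le\lambda/4$. Choose a finite set $\mathcal V$ of low regions, the \emph{core}, such that the necks of all pairs $(V,W)$ with $V\notin\mathcal V$ have total area at most $a'$. Pairs with $V\in\mathcal V$ are \emph{core pairs}.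

\subsection*{Step 2: thick and thin pairs}
Let $\vartheta>0$ satisfy
\begin{equation}\label{eq:theta}
\vartheta\le\tfrac14,\qquad C_0\vartheta\le\tfrac18,\qquad M^2\vartheta\le\tfrac14,\qquad2A_0\sqrt{a_K}\,C_0\vartheta\le\tfrac\lambda8,\qquad M\sqrt\vartheta\le\tfrac\lambda4 .
\end{equation}
Call finitely many core pairs \emph{thick}, so that the remaining, \emph{thin}, core pairs satisfy $\sum_{\rm thin}\kappa^2\le\vartheta$. Thin pairs have $\kappa\le\frac12$, and their necks have total area at most $\vartheta/4A_0^2$, since $4A_0^2a\le\kappa^2$. Let $M_1$ be the maximum of $M+|\alpha_W|$ over thick pairs, and $M_1=M$ if there are none.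

\subsection*{Step 3: the radius $R$}

\begin{lemma}\label{lem:R}
There are arbitrarily large $R$ such that
\begin{equation}\label{eq:R}
\Delta_W:=\big||\alpha_W|-R\big|\ \ge\ R\,\kappa(V,W)^2\qquad\text{for all thin pairs }(V,W).
\end{equation}
\end{lemma}

\begin{proof}
Call a thin pair \emph{relevant for $i$} if $|\alpha_W|\in[2^{i-1},2^{i+2}]$, and let $\Sigma_i$ be the sum of $\kappa^2$ over these pairs. A pair is relevant for at most four integers $i$, so $\sum_i\Sigma_i\le4\vartheta$ and $\Sigma_i\to0$. Let $R\in[2^i,2^{i+1}]$. A pair that violates \eqref{eq:R} has $\Delta_W<R/4$, so $\frac34R<|\alpha_W|<\frac54R$ and the pair is relevant for $i$; moreover $R$ lies within $2^{i+1}\kappa^2$ of $|\alpha_W|$. So the set of $R\in[2^i,2^{i+1}]$ for which \eqref{eq:R} fails has measure at most $2^{i+2}\Sigma_i$, which is less than $2^i$ for large $i$.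
\end{proof}

Fix $R$ that satisfies \eqref{eq:R} and is so large that, with $B=2|\mathcal V|(R^{5/4}+M_1+1)$,
\begin{equation}\label{eq:large}
R\ge2M_1,\quad 4A_0\sqrt{a_K}\,\frac{M_1^3}{R^2}\le\frac\lambda8,\quad R^{3/4}\ge2M,\quad\frac{8M^2}{R^{1/4}}\le\frac14,\quad4\pi B+\frac{R^2}{c_0}\le R^3 .
\end{equation}
From now on $\tau$ is formed with this $R$. A thin pair is of \emph{type I} if $\kappa>R^{-1/8}$ and of \emph{type II} if $\kappa\le R^{-1/8}$. There are finitely many pairs of type I. For a pair of type I let $i\beta_W=\tau(i\alpha_W)$ and $\Lambda_W=\tau'(i\alpha_W)$. By \eqref{eq:R} and Lemma~\ref{lem:tau}(c),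
\begin{equation}\label{eq:typeI}
\Delta_W\ge R\kappa^2\ge R^{3/4},\qquad|\beta_W|\le R\kappa^{-2}\le R^{5/4},\qquad0<\Lambda_W\le\kappa^{-4}.
\end{equation}

\subsection*{Step 4: matched and residual pairs}
Let $a''>0$ satisfy $2A_0(M+4\pi B)\sqrt{a''}\le\lambda/4$. Call finitely many pairs with $V\notin\mathcal V$ \emph{matched}, so that the necks of the remaining, \emph{residual}, pairs with $V\notin\mathcal V$ have total area at most $a''$.

\subsection*{Step 5: integers}
Let $J(V,W)=n_W$ for thick pairs, let $J(V,W)$ be an integer nearest to $\beta_W/2\pi$ for pairs of type I, and let $J(V,W)=0$ for matched pairs. These are finitely many pairs, and $|J|\le R^{5/4}+M_1+1$ by \eqref{eq:typeI} and the definition of $M_1$. Corollary~\ref{cor:integers} gives integers $\nu_V$ and a continuous $\nu:F_\lambda\to\mathbb Z$ with $|\nu_V|\le B$, $|\nu|\le B$ and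
\begin{equation}\label{eq:J}
\nu_W=\nu_V+J(V,W)\qquad\text{for all thick, type I and matched pairs.}
\end{equation}
Put $L=L_0+2\pi i\nu$.

\section{The functions on the low regions; proof of Theorem~\ref{thm:approx}}\label{sec:end}

\subsection*{Regions outside the core}
For $V\notin\mathcal V$ let $g_V=\log\lambda+2\pi i\nu_V$. Then $|g_V|\le|\log\lambda|+2\pi B$ and $\operatorname{Re}g_V=\log\lambda$. On $V\cap W$ we have $L-g_V=L_0-\log\lambda+2\pi i(\nu_W-\nu_V)$, so $|L-g_V|\le M$ for matched pairs by \eqref{eq:J}, and $|L-g_V|\le M+4\pi B$ for residual pairs.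

\subsection*{Core regions: the corrections}
Let $V\in\mathcal V$. For each thin pair $(V,W)$, of width $\kappa$, we define a holomorphic function $Y_W$ on $V$ and a number $Q_W$ with $|Y_W|\le Q_W\le\kappa^{-24}$, such that $\tau(H)+Y_W$ is nearly an imaginary constant on $V\cap W$.

\emph{Type II.} Let $Y_W=2\pi i(\nu_W-\nu_V)-\tau(H)$ and $Q_W=R^3$. By \eqref{eq:H}, Lemma~\ref{lem:tau}(a) and \eqref{eq:large}, $|Y_W|\le4\pi B+R^2/c_0\le Q_W$; and $R^3\le\kappa^{-24}$ because $\kappa\le R^{-1/8}$. Here $\tau(H)+Y_W=2\pi i(\nu_W-\nu_V)$ exactly.

\emph{Type I.} Let $u=H-i\alpha_W$ on $V$; then $\operatorname{Re}u<0$. We want to subtract the linear term $\Lambda_Wu$, but $u$ is controlled only on $V\cap W$, so it is truncated in turn. With $b=\kappa^{-6}$ put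
\[
\ell(u)=\frac{bu}{b-u},\qquad Y_W=-\Lambda_W\,\ell(u),\qquad Q_W=\kappa^{-10}.
\]
For $\operatorname{Re}u<0$ we have $|b-u|^2=b^2-2b\operatorname{Re}u+|u|^2$, so $|b-u|\ge|u|$ and $|b-u|\ge b$. The first inequality gives $|\ell(u)|\le b$, hence $|Y_W|\le\kappa^{-4}\kappa^{-6}=Q_W\le\kappa^{-24}$ on $V$. On $V\cap W$ we have $|u|\le M\le\Delta_W/2$ by \eqref{eq:u}, \eqref{eq:large} and \eqref{eq:typeI}. Lemma~\ref{lem:tau}(c) gives
\[
|\tau(H)-i\beta_W-\Lambda_Wu|\le8R^2M^2R^{-9/4}=8M^2R^{-1/4}\le\tfrac14 ,
\]
and from $u-\ell(u)=-u^2/(b-u)$ we get $\Lambda_W|u-\ell(u)|\le\kappa^{-4}M^2\kappa^6\le M^2\vartheta\le\frac14$. Hence $|\tau(H)+Y_W-i\beta_W|\le\frac12$ on $V\cap W$. By \eqref{eq:J}, $2\pi(\nu_W-\nu_V)=2\pi J(V,W)$ is within $\pi$ of $\beta_W$.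

So for both types, on $V\cap W$,
\begin{equation}\label{eq:both}
\operatorname{Re}\big(\tau(H)+Y_W\big)\le\tfrac12,\qquad\big|\tau(H)+Y_W-2\pi i(\nu_W-\nu_V)\big|\le\pi+\tfrac12 .
\end{equation}

\subsection*{Core regions: the function $g_V$}
Let $\Sigma_W=\chi(s_W)Y_W-Q_W\psi(s_W)$ be the switch of Lemma~\ref{lem:switch}, and define
\[
g_V=\log8\lambda+2\pi i\nu_V+\tau(H)+\sum_{(V,W)\text{ thin}}\Sigma_W .
\]

\begin{lemma}\label{lem:gV}
For $V\in\mathcal V$ the function $g_V$ is holomorphic and bounded on $V$, and
\begin{enumerate}
\item[(i)] $\operatorname{Re}g_V\le\log8\lambda+1$ on $V$;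
\item[(ii)] $|L-g_V|\le M$ on $V\cap W\cap\{|f|\ge3\lambda\}$ if $(V,W)$ is thin;
\item[(iii)] $|L-g_V|\le C_0\vartheta+2M_1^3/R^2$ on $V\cap W$ if $(V,W)$ is thick.
\end{enumerate}
\end{lemma}

\begin{proof}
A point of $V$ lies in at most one high region, so at most one $q_W$ is nonzero there. By Lemma~\ref{lem:switch}(a) the terms with $q_W=0$ at the point are bounded by $C_0\kappa(V,W)^2$, and $\sum_{\rm thin}C_0\kappa^2\le C_0\vartheta\le\frac18$. If $E\subset V$ is compact, the compact set $E\cap\{|f|\ge2\lambda\}$ is covered by the disjoint open high regions, hence meets only finitely many of them; for all other $W$ we have $q_W=0$ on $E$. So the series converges uniformly on $E$, and $g_V$ is holomorphic. It is bounded because $|\tau(H)|\le R^2/c_0$ and the one exceptional term is at most $C_1Q_W$ by Lemma~\ref{lem:switch}(d), where $Q_W$ takes finitely many values.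

(i) If all $q_W$ of thin pairs vanish at the point, then $\operatorname{Re}g_V\le\log8\lambda+\operatorname{Re}\tau(H)+\frac18$ and $\operatorname{Re}\tau(H)<0$. Otherwise $q_W>0$ for one thin pair, and the point lies in $V\cap W$. With $\theta=\chi(q_W)\in[0,1]$,
\[
\tau(H)+\Sigma_W=(1-\theta)\tau(H)+\theta\big(\tau(H)+Y_W\big)+\big(\Sigma_W-\theta Y_W\big),
\]
and the real part is at most $\frac12+C_0\kappa(V,W)^2$ by \eqref{eq:both} and Lemma~\ref{lem:switch}(c). Adding the other terms, $\operatorname{Re}g_V\le\log8\lambda+\frac12+C_0\vartheta$.

(ii) By Lemma~\ref{lem:switch}(b) for $W$ and (a) for the other thin pairs, $g_V$ differs from $\log8\lambda+2\pi i\nu_V+\tau(H)+Y_W$ by at most $C_0\vartheta\le\frac18$. By \eqref{eq:both} it differs from $\log8\lambda+2\pi i\nu_W$ by at most $\pi+1$. Since $L=L_0+2\pi i\nu_W$, we get $|L-g_V|\le M_0+|\log8\lambda|+\pi+1\le M$.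

(iii) On $V\cap W$ all $q_{W'}$ of thin pairs vanish, so the series is at most $C_0\vartheta$ in modulus. By \eqref{eq:u}, $|H|\le M+|\alpha_W|\le M_1\le R/2$, so $|\tau(H)-H|\le2M_1^3/R^2$ by Lemma~\ref{lem:tau}(b). Finally $\log8\lambda+2\pi i\nu_V+H=L_0+2\pi i(\nu_V+n_W)=L$ by \eqref{eq:nW} and \eqref{eq:J}.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:approx}]
The functions $g_V$ are uniformly bounded, since the core is finite, and $\operatorname{Re}g_V\le\log8\lambda+1$ for all $V$. Divide the pairs into four classes. The bounds just obtained, and their contributions to \eqref{eq:budget}, are as follows.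
\begin{center}
\begin{tabular}{llll}
class & bound $b_i$ for $|L-g_V|$ & total area $a_i$ & $2A_0b_i\sqrt{a_i}$\\
\hline
thick & $C_0\vartheta+2M_1^3R^{-2}$ & $a_K$ & $\le\lambda/8+\lambda/8$ by \eqref{eq:theta}, \eqref{eq:large}\\
thin & $M$ & $\vartheta/4A_0^2$ & $=M\sqrt\vartheta\le\lambda/4$ by \eqref{eq:theta}\\
matched & $M$ & $a'$ & $\le\lambda/4$ by Step 1\\
residual & $M+4\pi B$ & $a''$ & $\le\lambda/4$ by Step 4
\end{tabular}
\end{center}
The sum is at most $\lambda$, so Lemma~\ref{lem:patch} gives a polynomial $P$ with $|e^P-f|\le170\lambda$ on $K$. Since $\lambda$ can be taken arbitrarily small, Theorem~\ref{thm:approx} is proved, and with it Theorem~\ref{thm:andersson}.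
\end{proof}

\section{Interior zeros and holes: proof of Theorem~\ref{thm:char}}\label{sec:converse}

Let $N(\sigma,T)$ be the number of zeros $s$ of $\zeta$ with $\operatorname{Re}s\ge\sigma$ and $0<\operatorname{Im}s\le T$. Carlson's theorem (1920; see \cite[Ch.~IX]{titchmarsh}) states that for fixed $\sigma\in(\frac12,1)$ and every $\varepsilon'>0$ we have $N(\sigma,T)=O(T^{4\sigma(1-\sigma)+\varepsilon'})$. Since $4\sigma(1-\sigma)=1-(2\sigma-1)^2<1$, it follows that $N(\sigma,T)=o(T)$.

\begin{proof}[Proof of (a)]
The implication (iii)$\Rightarrow$(iv) is Theorem~\ref{thm:approx}. The deduction of Theorem~\ref{thm:andersson} in Section~\ref{sec:intro} used only (iv), so (iv)$\Rightarrow$(i). The upper density is at least the lower density, so (i)$\Rightarrow$(ii). It remains to show that if $(Z)$ fails, then $E_\epsilon$ has density $0$ for all small $\epsilon$; this gives (ii)$\Rightarrow$(iii) and the last claim.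

Suppose $(Z)$ fails. Then there are a component $U$ of $K^o$ and $z_0\in U$ with $f(z_0)=0$ and $f\not\equiv0$ on $U$. The zero is isolated, so there is a closed disc $|z-z_0|\le r$ in $U$ with $f\ne0$ on its boundary circle. Let $0<\epsilon\le\min_{|z-z_0|=r}|f|$ and $\sigma_0=\operatorname{Re}z_0-r$; then $\frac12<\sigma_0<1$, as the disc lies in $S$. For $t\in E_\epsilon$ the function $\zeta(z+it)$ is holomorphic near the closed disc, because the pole of $\zeta$ has real part $1$, and $|\zeta(z+it)-f(z)|<|f(z)|$ on the circle. By Rouch\'e's theorem $\zeta$ has a zero $s$ with $|s-it-z_0|<r$. Then $\sigma_0\le\operatorname{Re}s\le\operatorname{Re}z_0+r<1$, and $t$ lies in the interval of length $2r$ centered at $\operatorname{Im}s-\operatorname{Im}z_0$. If $0<t\le T$, then $-c'<\operatorname{Im}s<T+c'$ with $c'=|\operatorname{Im}z_0|+r$. The zeros with $\sigma_0\le\operatorname{Re}s\le\operatorname{Re}z_0+r$ and $-c'\le\operatorname{Im}s\le0$ lie in a compact set on which $\zeta$ is holomorphic, so they are finite in number. Hence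
\[
\operatorname{meas}(E_\epsilon\cap(0,T])\le2r\big(N(\sigma_0,T+c')+O(1)\big)=o(T).\qedhere
\]
\end{proof}

\begin{proof}[Proof of (b)]
The complement of $K$ has only one unbounded component, so it has a bounded component $O$; let $a\in O$. Then $\partial O\subset K$. Every point of $O$ lies on a segment with both endpoints in $\partial O$, and $S$ is convex, so $\overline O\subset S$. Let $f(z)=1/(z-a)$, which lies in $A(K)$ and is zero-free on $K$, and let $\epsilon=1/\max_K|z-a|$. Suppose $t\in E_\epsilon$. The function $(z-a)\zeta(z+it)-1$ is holomorphic near $\overline O$, and on $\partial O$ its modulus is $|z-a|\,|\zeta(z+it)-f(z)|<1$. By the maximum principle its modulus at $z=a$ is less than $1$; but its value there is $-1$. So $E_\epsilon=\emptyset$.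
\end{proof}

\begin{thebibliography}{9}

\bibitem{titchmarsh}
Titchmarsh, \emph{The Theory of the Riemann Zeta-Function}.

\bibitem{slides}
\emph{Universality and the Riemann Hypothesis},
\texttt{http://www.math.kent.edu/\allowbreak\textasciitilde zvavitch/\allowbreak informal/\allowbreak Informal\_Analysis\_Seminar/\allowbreak Slides,\_April\_2014\_files/\allowbreak IAS2014\_Gauthier\_1.pdf}

\end{thebibliography}
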